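# Period lattices on $X_1(N)$ and the curve of minimal Néron lattice

## 1. Level 11, where the modular curve is itself an elliptic curve

**Néron differentials and lattices.** Let $A$ be an elliptic curve over $\mathbf Q$. Its Néron differential $\omega_A$ is a generator of the invariant differentials on the Néron model of $A$ over $\mathbf Z$; it is unique up to sign. If $y^2+a_1'xy+a_3'y=x^3+a_2'x^2+a_4'x+a_6'$ is a global minimal Weierstrass equation, then $\omega_A=dx/(2y+a_1'x+a_3')$ is one. The Néron lattice is
$$\mathcal L(A)=\Big\{\int_\gamma\omega_A:\gamma\in H_1(A(\mathbf C),\mathbf Z)\Big\}\subset\mathbf C,$$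
and integration of $\omega_A$ identifies $A(\mathbf C)$ with $\mathbf C/\mathcal L(A)$.

How do two Néron lattices in one isogeny class compare? Let $\varphi:A\to A'$ be a $\mathbf Q$-isogeny. By the Néron mapping property $\varphi$ extends to the Néron models over $\mathbf Z$, so
$$\varphi^*\omega_{A'}=r\,\omega_A\quad\text{with } r\in\mathbf Z\setminus\{0\}. \tag{1}$$
On universal covers $\varphi$ is multiplication by $r$, so $r\mathcal L(A)\subseteq\mathcal L(A')$, with index $\deg\varphi$. For $\varphi=[n]:A\to A$ we have $r=n$ and index $n^2$. There is a converse.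

**Lemma 1.1.** Let $A,A'$ be elliptic curves over $\mathbf Q$ with $\mathcal L(A)\subseteq\mathcal L(A')$. The identity of $\mathbf C$ induces an isogeny $\psi:A\to A'$, defined over $\mathbf Q$, with $\psi^*\omega_{A'}=\omega_A$ and degree $[\mathcal L(A'):\mathcal L(A)]$.

*Proof.* The map $\psi:\mathbf C/\mathcal L(A)\to\mathbf C/\mathcal L(A')$ is algebraic over $\mathbf C$, and the formulas for $\psi^*\omega_{A'}$ and for the degree are clear. Let $\sigma\in\mathrm{Aut}(\mathbf C)$. Since $\omega_A$ and $\omega_{A'}$ are $\mathbf Q$-rational, $(\psi^\sigma)^*\omega_{A'}=\omega_A$. A homomorphism of elliptic curves over $\mathbf C$ is determined by its effect on an invariant differential, so $\psi^\sigma=\psi$. This holds for all $\sigma$, so $\psi$ is defined over $\mathbf Q$. $\square$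

Let $\mathcal A$ be a $\mathbf Q$-isogeny class. We take as given that there is a curve $A_{\min}\in\mathcal A$, unique up to isomorphism, with $\mathcal L(A_{\min})\subseteq\mathcal L(A)$ for every $A\in\mathcal A$. Equivalently, $A_{\min}$ has minimal Parshin–Faltings height in $\mathcal A$.

**Optimal curves.** Suppose $\mathcal A$ is modular of conductor $N$, with associated weight $2$ newform $f$ on $\Gamma_0(N)$. A modular parametrization of $A\in\mathcal A$ is a nonconstant morphism $X_1(N)\to A$ over $\mathbf Q$, where $X_1(N)$ has its canonical model. The optimal curve $A_1\in\mathcal A$ is the one admitting a parametrization $\hat\pi_1:X_1(N)\to A_1$ of minimal degree among all parametrizations of all curves in $\mathcal A$. Equivalently, $A_1$ is the curve of $\mathcal A$ that occurs as an abelian subvariety of $J_1(N)$ over $\mathbf Q$.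

So we have two preferred curves in $\mathcal A$. One is picked by lattices, the other by the modular curve. Are they the same? The paper "Stickelberger elements and modular parametrizations of elliptic curves" (http://math.bu.edu/people/ghs/papers/Stickelberger.pdf) states as its Conjecture II that $A_1\cong A_{\min}$. These notes prove it. We start with $N=11$, where everything can be done by hand.

The curve $X_1(11)$ has genus one and a rational cusp, and it is a textbook computation that it is
$$E:\ y^2+y=x^3-x^2 .$$
The identity is a parametrization of degree $1$, so $A_1\cong E$. We need these facts about $E$.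

- The usual quantities are $b_2=-4$, $b_4=0$, $b_6=1$, $b_8=-1$, so $\Delta=-b_2^2b_8-27b_6^2=16-27=-11$ and $c_4=16$. Hence the equation is minimal, $11$ is the only bad prime, and the reduction there is multiplicative with $v_{11}(\Delta)=1$.
- Over $\mathbf F_2$ the affine points are $(0,0),(0,1),(1,0),(1,1)$. Over $\mathbf F_3$ the expression $y^2+y$ takes the values $0,2,0$ at $y=0,1,2$, and $x^3-x^2$ takes the values $0,0,1$ at $x=0,1,2$, which gives four affine points. So $\#E(\mathbf F_2)=\#E(\mathbf F_3)=5$.
- The point $P=(0,0)$ has order $5$. The tangent at $P$ is $y=0$ and meets $E$ again at $(1,0)$, so $-2P=(1,0)$. The tangent at $(1,0)$ is $y=x-1$. It meets $E$ where $x(x-1)=x^2(x-1)$, that is, where $x(x-1)^2=0$, so the third point is $(0,-1)=-P$. Collinearity gives $-2P-2P-P=0$.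

**Proposition 1.2.** For the isogeny class of $X_1(11)$, $A_1\cong A_{\min}$ over $\mathbf Q$.

*Proof.* Apply Lemma 1.1 to $\mathcal L(A_{\min})\subseteq\mathcal L(E)$. We get a $\mathbf Q$-isogeny $\psi:A_{\min}\to E$ with $\psi^*\omega_E=\omega_{A_{\min}}$, of some degree $m$. Suppose $m>1$.

**Step 1: pass to prime degree.** If $\ker\psi$ were not cyclic, it would contain $A_{\min}[n]$ for some prime $n$. Then $\psi=\chi\circ[n]$, and by (1) we would have $\psi^*\omega_E=ns\,\omega_{A_{\min}}$ with $s\in\mathbf Z$, contradicting $ns=1$. So $\ker\psi$ is cyclic and all its subgroups are Galois stable. Pick a prime $p\mid m$ and factor $\psi$ as $A_{\min}\to A'\xrightarrow{\psi_1}E$ with $\deg\psi_1=p$. Each factor multiplies Néron differentials by an integer, and the product of the two integers is $1$. Hence $\psi_1^*\omega_E=\pm\omega_{A'}$. Put $K=\ker\psi_1$, a group of order $p$.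

**Step 2: Galois acts trivially on $K$.** We check that $K$ is unramified at every prime $\ell$. Note that $A'$ has the same reduction types as $E$.

If $\ell\nmid 11p$, then $A'$ has good reduction at $\ell$ and $A'[p]$ is unramified there.

If $\ell=11\ne p$, then over $\mathbf Q_{11}^{nr}$ the curve $A'$ is a Tate curve. So $A'[p]$ is an extension of $\mathbf Z/p$ by $\mu_p$, and inertia acts trivially on both. Hence inertia acts trivially on the one-dimensional subspace $K$.

If $\ell=p$, then $\psi_1$ induces on formal groups over $\mathbf Z_p$ a series $\pm t+\cdots$ (in the parameter $t=-x/y$). This is an invertible series, so $K$ meets the kernel of reduction in $A'(\overline{\mathbf Q}_p)$ only in $0$. For $p\ne11$, $A'$ has good reduction at $p$, and for $Q\in K$ and $\sigma$ in inertia the points $\sigma Q$ and $Q$ have the same reduction, so $\sigma Q-Q=0$. For $p=11$, in the Tate curve $A'$ the subgroup $\mu_{11}$ lies in the kernel of reduction. So $K\cap\mu_{11}=0$, and $K$ maps isomorphically to $A'[11]/\mu_{11}\cong\mathbf Z/11$, on which inertia acts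 trivially.

By Minkowski's theorem $\mathbf Q$ has no nontrivial extension unramified at all primes. So $K\subset A'(\mathbf Q)$.

**Step 3: $p=5$.** For a good prime $\ell\neq p$, $K$ injects into $A'(\mathbf F_\ell)$, which has the same order as $E(\mathbf F_\ell)$. With $\ell=2$ (if $p\neq2$) or $\ell=3$ (if $p=2$) we get $p\mid 5$.

**Step 4: contradiction at 11.** The dual isogeny $E\to A'$ has kernel the Cartier dual of $K\cong\mathbf Z/5$, namely $\mu_5$. So $E[5]$ contains $\mu_5$ and $\langle P\rangle\cong\mathbf Z/5$, which are distinct because Galois acts nontrivially only on the first. Thus $E[5]\cong\mathbf Z/5\oplus\mu_5$ is unramified at $11$. But over $\mathbf Q_{11}^{nr}$, $E$ is a Tate curve with parameter $q_E$, $v_{11}(q_E)=v_{11}(\Delta)=1$, and $E[5]$ contains a fifth root of $q_E$, which generates a ramified extension. So $m=1$, $\mathcal L(A_{\min})=\mathcal L(E)$, and Lemma 1.1 gives an isomorphism over $\mathbf Q$. $\square$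

**What changes for general $N$.** The inclusion $\mathcal L(A_{\min})\subseteq\mathcal L(A_1)$ still gives an isogeny $\psi:A_{\min}\to A_1$ with $\psi^*\omega_{A_1}=\omega_{A_{\min}}$, and again we must show $\deg\psi=1$. A first plan is to rule out such isogenies by Galois arguments, as above. This cannot work on isogeny data alone. Consider $\varphi:E\to E'=E/\langle P\rangle$ at level $11$. We have $\varphi^*\omega_{E'}=s\omega_E$ with $s\mid5$, since $\hat\varphi\circ\varphi=[5]$. If $s=\pm5$, then $\varphi$ modulo $5$ kills the differential, so it is inseparable of prime degree $5$, and its kernel has no nonzero geometric point. But $P=(0,0)$ stays nonzero modulo $5$. So $s=\pm1$: there *is* an isogeny of the forbidden type, onto $E'$. The last step for $E$ worked only because we knew an equation of $E$ and could read off $v_{11}(\Delta)=1$. For general $N$ the only thing we know about $A_1$ is that it is optimal for $X_1(N)$. So the proof must use the modular curve. If $\deg\psi>1$, pulling $\psi$ back along $\hat\pi_1$ gives an unramified covering of $X_1(N)$,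 and this covering is what we shall study.

## 2. The period homomorphism and the statements to prove

Write $f=\sum_{n\ge1}a_nq^n$ with $q=e^{2\pi i\tau}$, $a_1=1$, $a_n\in\mathbf Z$, and let $\mathfrak H$ be the upper half plane. Put
$$z_0(\tau)=\sum_{n\ge1}\frac{a_n}{n}q^n,\qquad dz_0=2\pi i f\,d\tau=f\,\frac{dq}{q},\qquad P(\gamma)=z_0(\gamma\tau)-z_0(\tau)\quad(\gamma\in\Gamma_0(N)).$$
Since $f\,d\tau$ is $\Gamma_0(N)$-invariant, $z_0\circ\gamma$ and $z_0$ have the same differential, so $P(\gamma)$ does not depend on $\tau$. From
$$P(\gamma\delta)=\big(z_0(\gamma\delta\tau)-z_0(\delta\tau)\big)+\big(z_0(\delta\tau)-z_0(\tau)\big)=P(\gamma)+P(\delta)$$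
we see that $P:\Gamma_0(N)\to\mathbf C$ is a homomorphism. Put
$$\Lambda=P(\Gamma_1(N)).$$
For instance, $P(T)=0$ for $T=\begin{pmatrix}1&1\\0&1\end{pmatrix}$, since $z_0$ is a series in $q$. As $X_1(N)$ has genus at least $1$, $N\ge11$.

We shall use repeatedly how $z_0$ behaves at the cusps. For $g\in \mathrm{SL}_2(\mathbf Z)$, $f|_2g$ is a cusp form on $\Gamma(N)$, so $(f|_2g)(\tau)=\sum_{n\ge1}\beta_ne^{2\pi in\tau/N}$. Since $d(z_0(g\tau))=2\pi i(f|_2g)(\tau)\,d\tau$, integration gives
$$z_0(g\tau)=\text{const}+\sum_{n\ge1}\frac{N\beta_n}{n}e^{2\pi in\tau/N}, \tag{2}$$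
a nonconstant holomorphic function of $e^{2\pi i\tau/N}$ on the whole open unit disc.

**Model.** We use the model over $\mathbf Q$ in which $Y_1(N)$ classifies pairs $(E,\alpha:\mu_N\hookrightarrow E)$. Here $\infty$ is a rational cusp, and the Tate curve with $\mu_N\subset\mathrm{Tate}(q)$ gives a morphism $\mathrm{Spec}\,\mathbf Q((q))\to Y_1(N)$ which computes $q$-expansions at $\infty$. The other normalization, by $\mathbf Z/N\hookrightarrow E$, is isomorphic over $\mathbf Q$ via $(E,\alpha)\mapsto(E/\alpha(\mu_N),\,E[N]/\alpha(\mu_N)\cong\mathbf Z/N)$, where the isomorphism comes from the Weil pairing. So $A_1$ does not depend on the choice.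

**Facts used as inputs.**

- (F1) $L(A,s)=\sum a_nn^{-s}$ for $A\in\mathcal A$, including the Euler factors at bad primes (Carayol, Ann. Sci. ÉNS 1986).
- (F2) Up to $\mathbf Q$-isogeny $J_1(N)\sim\prod_gA_g^{m_g}$, where $g$ runs over Galois orbits of weight $2$ newforms on $\Gamma_1(M_g)$ with $M_g\mid N$, the $A_g$ are simple and pairwise non-isogenous over $\mathbf Q$, and $m_g$ is the number of divisors of $N/M_g$ (Shimura, Ribet). Since $f$ has level exactly $N$, $A_f$ occurs once. It belongs to $\mathcal A$ and its cotangent space is $\mathbf Cf$.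
- (F3) The unbounded denominators theorem (Calegari–Dimitrov–Tang, *The unbounded denominators conjecture*, J. Amer. Math. Soc. 38 (2025)). Let $G$ be holomorphic on $\mathfrak H$, modular of some integral weight for a finite index subgroup of $\mathrm{SL}_2(\mathbf Z)$, meromorphic at the cusps, with $G\in\mathbf Z[[q^{1/m}]]$ for some $m\ge1$. Then $G$ is modular, of the same weight, for a congruence subgroup.

Recall that a congruence subgroup is one that contains $\Gamma(M)=\ker(\mathrm{SL}_2(\mathbf Z)\to \mathrm{SL}_2(\mathbf Z/M))$ for some $M$; for example, $\Gamma_1(N)\supseteq\Gamma(N)$.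

**The constant $c(\pi)$.** Let $\pi:X_1(N)\to A$ be a modular parametrization of $A\in\mathcal A$. The induced homomorphism $J_1(N)\to A$ kills, up to isogeny, all factors other than $A_f$, by (F2). So $\pi^*\omega_A$ is a multiple of $f$:
$$\pi^*\omega_A=c(\pi)\,f\,\frac{dq}{q}. \tag{3}$$
The left side is $\mathbf Q$-rational, so its $q$-expansion is rational; as $a_1=1$, $c(\pi)\in\mathbf Q$. It is nonzero because $\pi$ is nonconstant. If $\pi(\infty)=0$, then $\pi(\tau)=c(\pi)z_0(\tau)\bmod\mathcal L(A)$.

**Theorem A.** $\Lambda\subseteq\mathcal L(A)$ for every $A\in\mathcal A$.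

**Theorem B.** $\mathcal L(A_1)=\Lambda=\mathcal L(A_{\min})$. Hence $A_1\cong A_{\min}$ over $\mathbf Q$, and $c(\hat\pi_1)=\pm1$. Moreover, for every $A\in\mathcal A$, the map $\pi\mapsto c(\pi)$ is a bijection from the $\mathbf Q$-morphisms $\pi:X_1(N)\to A$ with $\pi(\infty)=0$ (constant map included, with $c=0$) onto $\mathbf Z$.

**Theorem C.** Let $\pi_0:X_0(N)\to A_0$ be the optimal $X_0(N)$-parametrization, with $\pi_0(\infty)=0$ and $\pi_0^*\omega_{A_0}=c_0f\,dq/q$. Then $c_0\in\{\pm1,\pm2\}$. If $|c_0|=2$, then $A_0[2]\subset A_0(\mathbf Q)$ and $(\mathbf Z/N)^\times/\{\pm1\}$ has a quotient isomorphic to $(\mathbf Z/2)^2$.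

Here is how the isomorphism in Theorem B will come out. Let $c=c(\hat\pi_1)$. We shall show that $\mathcal L(A_1)=c\Lambda$ (Lemma 5.1) and $c\in\mathbf Z$ (Proposition 7.1). Together with Theorem A for $A_{\min}$,
$$\Lambda\subseteq\mathcal L(A_{\min})\subseteq\mathcal L(A_1)=c\Lambda\subseteq\Lambda, \tag{4}$$
so everything is equal. The hard inclusion is the first one.

## 3. Congruence subgroups that contain all parabolic elements

Theorem A says that the group
$$\Gamma'_A=\{\gamma\in\Gamma_1(N):P(\gamma)\in\mathcal L(A)\}$$
is all of $\Gamma_1(N)$. In this section we prove this when $\Gamma'_A$ is known to be a congruence subgroup. Only group theory is needed. Let $U=\begin{pmatrix}1&0\\1&1\end{pmatrix}$.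

**Lemma 3.1** (Wohlfahrt). If $N\mid M$, then $\Gamma(N)$ is generated by $\Gamma(M)$ and the $\mathrm{SL}_2(\mathbf Z)$-conjugates of $T^N$.

*Proof.* Let $H\subseteq\Gamma(N)$ be the subgroup so generated. It is normal in $\mathrm{SL}_2(\mathbf Z)$. With $S=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ one computes $STS^{-1}=U^{-1}$, so $U^N\in H$. Let $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\Gamma(N)$. We multiply $\gamma$ by elements of $H$ until it is visibly in $H$.

**Step 1: make $d$ prime to $M$.** Replacing $\gamma$ by $\gamma T^{Nk}$ replaces $d$ by $d+cNk$. Let $l\mid M$ be prime. If $l\mid N$, then $l\nmid d$ because $d\equiv1\bmod N$; if $l\mid c$, then $l\nmid d$ because $ad-bc=1$. In both cases $d+cNk\equiv d\not\equiv 0\bmod l$ for every $k$. Otherwise $cN$ is a unit mod $l$, and we must avoid one class of $k$ mod $l$. By the Chinese remainder theorem a suitable $k$ exists. We still have $\gamma\in\Gamma(N)$, so $d=1+Nr$ for some $r\in\mathbf Z$.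

**Step 2: diagonalize mod $M$.** Left multiplication by $T^{Nx}$ changes $b$ to $b+dNx$ and keeps $c,d$. Since $N\mid b$ and $d$ is a unit mod $M$, we can reach $b\equiv0\bmod M$. Right multiplication by $U^{Nx'}$ changes $c$ to $c+dNx'$ and keeps $b,d$; similarly we reach $c\equiv0\bmod M$. Now $\gamma\equiv\mathrm{diag}(d^{-1},d)\bmod M$.

**Step 3: find the same diagonal matrix in $H$.** The element
$$U^rT^NU^{-r}=\begin{pmatrix}1-Nr&N\\-Nr^2&1+Nr\end{pmatrix}\in H$$
has lower right entry $d=1+Nr$, prime to $M$, and off-diagonal entries divisible by $N$. Step 2 applied to it shows that $\mathrm{diag}(d^{-1},d)$ mod $M$ is the image of an element of $H$. Since $H\supseteq\Gamma(M)$, the modified $\gamma$ lies in $H$, and so does the original. $\square$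

**Lemma 3.2.** $P(gT^Ng^{-1})=0$ for every $g\in \mathrm{SL}_2(\mathbf Z)$.

*Proof.* Note $gT^Ng^{-1}\in\Gamma(N)\subseteq\Gamma_1(N)$. Take $\tau=gw$ in the definition of $P$: the value is $z_0(gT^Nw)-z_0(gw)=z_0(g(w+N))-z_0(gw)$, and by (2) the function $w\mapsto z_0(gw)$ has period $N$. $\square$

**Proposition 3.3.** If $P(\Gamma(M))\subseteq\mathcal L(A)$ for some $M$ with $N\mid M$, then $\Lambda\subseteq\mathcal L(A)$. In particular, Theorem A holds for $A$ whenever $\Gamma'_A$ is a congruence subgroup.

*Proof.* By Lemmas 3.1 and 3.2, $P(\Gamma(N))\subseteq\mathcal L(A)$. The group $\Gamma_1(N)$ is generated by $T$ and $\Gamma(N)$: if $\gamma\in\Gamma_1(N)$ has upper right entry $b$ and lower right entry $d\equiv1\bmod N$, then $T^{-b}\gamma$ has upper right entry $b-bd\equiv0\bmod N$ and lies in $\Gamma(N)$. Since $P(T)=0$, $\Lambda\subseteq\mathcal L(A)$. If $\Gamma'_A\supseteq\Gamma(M)$, we may replace $M$ by a common multiple with $N$, and the hypothesis holds. $\square$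

**Example 3.4.** The proposition does not say that $\Gamma'_A$ is congruence, and groups that look like $\Gamma'_A$ are often not. Take a surjection $\Gamma_1(11)\to H_1(X_1(11),\mathbf Z)\cong\mathbf Z^2\to\mathbf Z/m$ with $m\ge2$. It kills $T$ and all conjugates $gT^{11}g^{-1}$, since these are represented by loops around cusps. If its kernel contained some $\Gamma(M)$ with $11\mid M$, then by Lemma 3.1 it would contain $\Gamma(11)$ and $T$, hence be all of $\Gamma_1(11)$. So the kernel is a noncongruence subgroup of index $m$.

Geometrically, $\Gamma'_A\backslash\mathfrak H$ compactifies to an unramified covering of $X_1(N)$, and we have shown that it is trivial if it is congruence. We need a reason for it to be congruence. What special object lives on it? The function $z_0\bmod\mathcal L(A)$ is $\Gamma'_A$-invariant, and composing with the $x$-coordinate of $A$ gives an honest function. Its $q$-expansion turns out to have integral coefficients, and this is the key.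

## 4. Integral $q$-expansions from the formal group

Let $A\in\mathcal A$. Fix a global minimal Weierstrass equation, $\omega_A$ as in Section 1, and $t=-x/y$. Then $x\in t^{-2}\mathbf Z[[t]]$ with leading term $t^{-2}$, the formal group law in $t$ is over $\mathbf Z$, and $\omega_A=\sum_{n\ge1}b_nt^{n-1}dt$ with $b_n\in\mathbf Z$, $b_1=1$. Let $\lambda(t)=\sum b_nt^n/n$ be the logarithm, $\exp_A=\lambda^{-1}\in\mathbf Q[[z]]$ its compositional inverse.

**Example 4.1.** Let $N=11$ and $A=E$. From $t=-x/y$ and $w=-1/y$ we get $w=t^3-t^2w+w^2$, so $w=t^3-t^5+t^6+t^7+\cdots$ and $x=t/w=t^{-2}+1-t+0\cdot t^2+\cdots$. Hence $\omega_E=(1-t^2+2t^3+\cdots)dt$ and $\lambda(t)=t-\frac{t^3}3+\frac{t^4}2+\cdots$. The newform is $f=q\prod(1-q^n)^2(1-q^{11n})^2=q-2q^2-q^3+2q^4+\cdots$, so $z_0=q-q^2-\frac{q^3}3+\frac{q^4}2+\cdots$. Solving $\lambda(h)=z_0$ for $h=q+h_2q^2+h_3q^3+h_4q^4+\cdots$ gives $h_2=-1$, then $h_3-\frac13=-\frac13$, then $h_4-h_2+\frac12=\frac12$. So $h=q-q^2+0\cdot q^3-q^4+\cdots$: the denominators cancel.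

**Proposition 4.2** (Honda). $h(q):=\exp_A(z_0(q))\in q+q^2\mathbf Z[[q]]$.

*Proof.* A priori $h\in\mathbf Q[[q]]$ with leading term $a_1q=q$. We fix a prime $p$ and show that the coefficients are in $\mathbf Z_p$. Let $\varepsilon=1$ if $p\nmid N$ and $\varepsilon=0$ if $p\mid N$, and put
$$Dg(q)=p\,g(q)-a_p\,g(q^p)+\varepsilon\,g(q^{p^2}),$$
and likewise for series in $t$. The plan is that the Hecke relations make $Dz_0$ divisible by $p$, the Frobenius relation makes $D\lambda$ divisible by $p$, and comparing the two controls $h$.

**Step 1: $Dz_0\in p\mathbf Z_p[[q]]$.** The coefficient of $q^m$ in $Dz_0$ is $\frac pm\big(a_m-a_pa_{m/p}+\varepsilon p\,a_{m/p^2}\big)$, where $a_r=0$ for $r\notin\mathbf Z$. If $p\mid m$, the Euler product of $\sum a_nn^{-s}$ says the bracket is $0$. If $p\nmid m$, the coefficient is $\frac pma_m\in p\mathbf Z_p$.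

**Step 2: $D\lambda\in p\mathbf Z_p[[t]]$.** Let $C$ be the smooth locus of the reduced cubic over $\mathbf F_p$, a group whose formal group is the reduction of that of $A$. Let $\Phi$ be its Frobenius, which acts by $t\mapsto t^p$. I claim
$$[p]-[a_p]\Phi+[\varepsilon]\Phi^2=0\quad\text{on } C. \tag{5}$$
By (F1), $a_p$ is given by the usual recipe for the reduction of $A$.

- Good reduction: this is the characteristic equation of Frobenius.
- Split multiplicative reduction, $a_p=1$, $\varepsilon=0$: $C\cong\mathbf G_m$ and $\Phi=[p]$.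
- Nonsplit multiplicative reduction, $a_p=-1$, $\varepsilon=0$: there is an isomorphism $\phi:C\to\mathbf G_m$ over $\mathbf F_{p^2}$ whose Frobenius conjugate is $\phi^{(p)}=\phi^{-1}$ (inverse in $\mathbf G_m$). From $\phi^{(p)}\circ\Phi=[p]\circ\phi$ we get $\phi\circ\Phi=\phi\circ[-p]$, so $\Phi=[-p]$.
- Additive reduction, $a_p=0$, $\varepsilon=0$: $C\cong\mathbf G_a$ and $[p]=0$.

Lifting (5) to the formal group over $\mathbf Z_p$, where $\pm_A$ denotes the formal group operations,
$$[p](t)-_A[a_p](t^p)+_A[\varepsilon](t^{p^2})=p\,g(t),\qquad g\in t\mathbf Z_p[[t]].$$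
Apply $\lambda$, which turns the formal group law into addition: $D\lambda=\lambda(pg)=\sum b_n\frac{p^n}{n}g^n$. Since $p^n/n\in p\mathbf Z_p$ for $n\ge1$, the claim follows.

**Step 3: $\lambda$ respects congruences mod $p$.** Let $u,v,w\in q\mathbf Z_p[[q]]$ with $u=v+pw$. Then $\lambda(u)-\lambda(v)\in p\mathbf Z_p[[q]]$, because $\frac1n\binom nk=\frac1k\binom{n-1}{k-1}$ gives
$$\frac{u^n-v^n}{n}=\sum_{k\ge1}\binom{n-1}{k-1}\frac{p^k}{k}v^{n-k}w^k\in p\mathbf Z_p[[q]].$$

**Step 4: induction on the coefficients.** Write $h=\sum h_nq^n$, $h_1=1$. Let $n\ge2$, assume $h_i\in\mathbf Z_p$ for $i<n$, and put $\psi=\sum_{i<n}h_iq^i\in q\mathbf Z_p[q]$. We work modulo $q^{n+1}$. As $\lambda=t+\cdots$, $z_0=\lambda(h)\equiv\lambda(\psi)+h_nq^n$. As $h(q^p)\equiv\psi(q^p)$ modulo $q^{pn}$ and $pn\ge n+1$, $z_0(q^p)\equiv\lambda(\psi(q^p))$, and similarly $z_0(q^{p^2})\equiv\lambda(\psi(q^{p^2}))$. Now $\psi(q^p)\equiv\psi(q)^p$ and $\psi(q^{p^2})\equiv\psi(q)^{p^2}$ modulo $p$, so Step 3 allows us to replace $\psi(q^p)$ by $\psi(q)^p$ and $\psi(q^{p^2})$ by $\psi(q)^{p^2}$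 inside $\lambda$, at the cost of elements of $p\mathbf Z_p[[q]]$. Therefore
$$Dz_0\equiv(D\lambda)(\psi(q))+p\,h_nq^n+p\cdot(\text{element of }\mathbf Z_p[[q]])\pmod{q^{n+1}}.$$
By Steps 1 and 2, $Dz_0$ and $(D\lambda)(\psi(q))$ are in $p\mathbf Z_p[[q]]$. So $ph_n\in p\mathbf Z_p$, i.e. $h_n\in\mathbf Z_p$. As $p$ was arbitrary, $h_n\in\mathbf Z$. $\square$

Let $x_A:\mathbf C\to\mathbf P^1(\mathbf C)$ be the $x$-coordinate under $A(\mathbf C)=\mathbf C/\mathcal L(A)$. Its poles are exactly the points of $\mathcal L(A)$, all double, and near $0$ it equals $x(\exp_A(z))$, since $z=\int\omega_A=\lambda(t)$. As $h\in q(1+q\mathbf Z[[q]])$ and $x\in t^{-2}\mathbf Z[[t]]$,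
$$F:=x_A\circ z_0\quad\text{has } q\text{-expansion}\quad x(h(q))\in q^{-2}\mathbf Z[[q]]. \tag{6}$$

**Why integrality does not finish by itself.** The function $F$ lives on $\Gamma'_A\backslash\mathfrak H$, and we would like to read off from (6) that $F$ already lives on a congruence curve. The $q$-expansion principle is of no use here: it needs a moduli curve on which the function is known to live, and a covering defined by $\Gamma'_A$ does not come with one. Nor is there a purely algebraic principle that integral $q$-expansions of functions algebraic over modular functions are modular. For example, $E_4=1+240\sum_{n\geq 1}\sigma_3(n)q^n=1+4u$ with $u\in\mathbf Z[[q]]$, and $\sqrt{1+4u}=1-2\sum_{k\ge1}C_{k-1}(-u)^k$ with Catalan numbers $C_{k-1}\in\mathbf Z$, so $E_4^{1/2}\in\mathbf Z[[q]]$. But $E_4$ has a simple zero at $e^{2\pi i/3}$, so this square root does not extend to a holomorphic function on $\mathfrak H$ and is not a modular form for any finite index subgroup. What $F$ has in addition is that it is single-valued on $\mathfrak H$ and invariant under a subgroup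 which, as we show next, has finite index. The theorem (F3) says that these two properties together with (6), once the poles of $F$ are cleared, do force congruence.

## 5. The lattice of the optimal curve, and commensurability

Translating $\hat\pi_1$ by a rational point we assume $\hat\pi_1(\infty)=0$. Put $c=c(\hat\pi_1)\in\mathbf Q^\times$, so $\hat\pi_1(\tau)=c\,z_0(\tau)\bmod\mathcal L(A_1)$.

**Lemma 5.1.** $\mathcal L(A_1)=c\Lambda$.

*Proof.* **Step 1: optimality makes a kernel connected.** Embed $X_1(N)$ in $J_1(N)$ with base point $\infty$, and let $\theta:J_1(N)\to A_1$ be induced by $\hat\pi_1$. The quotient $B=J_1(N)/(\ker\theta)^0$ is an elliptic curve over $\mathbf Q$ isogenous to $A_1$, so $B\in\mathcal A$, and $\hat\pi_1$ factors as $X_1(N)\to B\to A_1$. Degrees multiply and $\deg\hat\pi_1$ is minimal, so $B\to A_1$ has degree $1$. Thus $\ker\theta$ is connected.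

**Step 2: surjectivity on homology.** Since $\ker\theta$ is connected, the homotopy sequence of $J_1(N)(\mathbf C)\to A_1(\mathbf C)$ shows that $H_1(X_1(N),\mathbf Z)=H_1(J_1(N),\mathbf Z)\to H_1(A_1,\mathbf Z)$ is onto. For $N\ge4$ the group $\Gamma_1(N)$ acts freely on $\mathfrak H$, so $\Gamma_1(N)=\pi_1(Y_1(N))$, which maps onto $H_1(X_1(N),\mathbf Z)$; $\gamma$ maps to the class of the image of a path from $\tau$ to $\gamma\tau$.

**Step 3: take periods.** The period of $\omega_{A_1}$ along the image of $\gamma$ is $\int_\tau^{\gamma\tau}c\,dz_0=cP(\gamma)$. By Step 2 these are all the periods. $\square$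

So $\Lambda$ is a lattice. Let $A\in\mathcal A$ and let $\varphi:A_1\to A$ be a $\mathbf Q$-isogeny, $\varphi^*\omega_A=r\omega_{A_1}$ with $r\in\mathbf Q^\times$. Then $rc\Lambda=r\mathcal L(A_1)\subseteq\mathcal L(A)$ with finite index, and $rc\in\mathbf Q^\times$. Hence $\Lambda$ and $\mathcal L(A)$ are commensurable, $\Lambda/(\Lambda\cap\mathcal L(A))$ is finite, and
$$\Gamma'_A\ \text{has finite index in}\ \Gamma_1(N). \tag{7}$$

## 6. The function $x_A\circ z_0$ is congruence: proof of Theorem A

Let $A\in\mathcal A$, and write $\Gamma'=\Gamma'_A$.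

**Step 1: $F$ is a meromorphic function on a compact curve.** $F=x_A\circ z_0$ is meromorphic on $\mathfrak H$, and it is $\Gamma'$-invariant because $z_0(\gamma\tau)=z_0(\tau)+P(\gamma)$ with $P(\gamma)\in\mathcal L(A)$ for $\gamma\in\Gamma'$. For $g\in \mathrm{SL}_2(\mathbf Z)$, by (2), $F\circ g$ is $x_A$ composed with a nonconstant holomorphic function of $e^{2\pi i\tau/N}$ on the whole disc, so it is meromorphic there, including at the origin. So $F$ is a meromorphic function on the compactification of $\Gamma'\backslash\mathfrak H$. It has finitely many poles in $\mathfrak H$ modulo $\Gamma'$; let $e$ bound their orders in $\tau$.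

**Step 2: the poles have algebraic $j$-invariants.** This is needed to clear the poles without spoiling integrality. With $\varphi,r$ as in Section 5, choose $k\ge1$ with $krc\in\mathbf Z$. A pole of $F$ is a point $\tau$ with $z_0(\tau)\in\mathcal L(A)$, and then
$$([k]\circ\varphi\circ\hat\pi_1)(\tau)=krc\,z_0(\tau)\bmod\mathcal L(A)=0.$$
So $\tau$ lies over the zero fibre of a nonconstant $\mathbf Q$-morphism $X_1(N)\to A$, a finite set of $\overline{\mathbf Q}$-points. Since $j:X_1(N)\to\mathbf P^1$ is defined over $\mathbf Q$, $j(\tau)$ is algebraic, and only finitely many values occur.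

**Step 3: clear the poles.** Choose $0\ne B\in\mathbf Z[X]$ vanishing at these finitely many values. Then $B(j)$ vanishes at every pole of $F$ in $\mathfrak H$, so $B(j)^eF$ is holomorphic on $\mathfrak H$. At the finitely many cusps it has poles of bounded order, and $\Delta$ vanishes at all of them. So for $k'$ large
$$G=\Delta^{k'}B(j)^eF$$
is holomorphic on $\mathfrak H$ and at all cusps, and modular of weight $12k'$ for $\Gamma'$. Since $\Delta\in q\mathbf Z[[q]]$, $j\in q^{-1}\mathbf Z[[q]]$ and (6) holds, the $q$-expansion of $G$ has integral coefficients; being holomorphic at $\infty$, $G\in\mathbf Z[[q]]$.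

**Step 4: apply (F3).** By (7), $\Gamma'$ has finite index in $\mathrm{SL}_2(\mathbf Z)$. So (F3) applies, and $G$ is modular of weight $12k'$ for some $\Gamma(M)$; replacing $M$ by a multiple, $N\mid M$. Dividing by $\Delta^{k'}B(j)^e$, which is modular of weight $12k'$ for $\mathrm{SL}_2(\mathbf Z)$, we see that $F$ is $\Gamma(M)$-invariant.

**Step 5: from $F$ back to periods.** Let $\gamma\in\Gamma(M)\subseteq\Gamma_1(N)$. Then $x_A(z_0(\tau)+P(\gamma))=x_A(z_0(\tau))$ for all $\tau$. The image of $z_0$ contains an open set, so by the identity theorem $x_A(w+P(\gamma))=x_A(w)$ for all $w\in\mathbf C$. The right side has a pole at $w=0$, hence so does the left, and $P(\gamma)\in\mathcal L(A)$ because the poles of $x_A$ are exactly $\mathcal L(A)$. Thus $P(\Gamma(M))\subseteq\mathcal L(A)$, and Proposition 3.3 gives $\Lambda\subseteq\mathcal L(A)$. $\square$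

## 7. Integrality of $c(\pi)$ through the Tate curve

By (4), Theorem A needs one more partner: $c\in\mathbf Z$.

**Proposition 7.1** (cf. Stevens, Invent. Math. 98 (1989)). For every modular parametrization $\pi:X_1(N)\to A$, $A\in\mathcal A$, we have $c(\pi)\in\mathbf Z$.

The idea is to let $\pi^*\omega_A$ be an integral differential on a smooth $\mathbf Z_{(p)}$-scheme that carries the Tate curve, and to read off the coefficient of $q$. The primes $p\mid N$ are allowed, so we need a smooth moduli scheme at such $p$.

*Proof.* Fix a prime $p$ and a prime $\ell\ge3$ with $\ell\nmid pN$. Put $R=\mathbf Z_{(p)}$.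

**Step 1: a smooth moduli scheme.** Let $S/R$ be the smooth affine moduli scheme of elliptic curves with full level $\ell$ structure (Katz–Mazur, Cor. 4.7.2), with universal curve $\mathcal E$. Let $Y\to S$ be the functor of fibrewise surjective homomorphisms $\beta:\mathcal E[N]\to\mathbf Z/N$. We show that $Y$ is an affine étale $S$-scheme.

A morphism from the finite locally free scheme $\mathcal E[N]$ to the constant scheme $\mathbf Z/N$ is a decomposition of $1$ into $N$ orthogonal idempotents $e_a$ ($a\in\mathbf Z/N$) in the structure algebra of $\mathcal E[N]$. These are given by polynomial equations in a finite locally free module, so such morphisms are represented by an affine $S$-scheme of finite presentation. Being a homomorphism is the equality of two morphisms $\mathcal E[N]\times\mathcal E[N]\to\mathbf Z/N$, i.e. an equality of idempotents in a finite locally free algebra, which is a closed condition of finite presentation. On a geometric fibre, a homomorphism $\beta$ is surjective if and only if $\beta^{-1}(1)\ne\emptyset$. Since $\beta^{-1}(1)$ is open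 and closed in $\mathcal E[N]$, it is finite locally free over the base, and nonvanishing of its locally constant rank is an open and closed condition. So $Y$ is affine of finite presentation over $S$.

Idempotents lift uniquely through nilpotent thickenings. The homomorphism condition is an equality of morphisms to an étale scheme and may be checked modulo nilpotents, and surjectivity is a condition on geometric fibres. So $Y\to S$ is formally étale, hence étale, and $Y$ is smooth over $R$.

**Step 2: extend $\pi$ integrally.** Over $\mathbf Q$, dualize $\beta$ with the Weil pairing: the Cartier dual of $\mathcal E[N]\twoheadrightarrow\mathbf Z/N$ is an embedding $\alpha:\mu_N\hookrightarrow\mathcal E[N]$. This defines a morphism $u:Y_{\mathbf Q}\to Y_1(N)$. Let $\mathcal N$ be the Néron model of $A$ over $R$. Since $Y$ is smooth over $R$, the Néron mapping property extends $\pi\circ u:Y_{\mathbf Q}\to A$ to $v:Y\to\mathcal N$. So $v^*\omega_A\in H^0(Y,\Omega^1_{Y/R})$.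

**Step 3: the Tate point.** Put $R'=R[\zeta_\ell]$ and $Q=q^{1/\ell}$. Over $R'((Q))$ the Tate curve $\mathrm{Tate}(q)$ has the level $\ell$ structure $(\zeta_\ell,Q)$, and the exact sequence $0\to\mu_N\to\mathrm{Tate}(q)[N]\to\mathbf Z/N\to0$ gives a surjection $\beta_{can}$. Together they give $\kappa:\mathrm{Spec}\,R'((Q))\to Y$. Over $\mathbf Q(\zeta_\ell)((Q))$ the composite $u\circ\kappa$ is the point $(\mathrm{Tate}(q),\pm\mathrm{incl})$ of $Y_1(N)$; the sign depends on the convention for the Weil pairing, and both signs define the same point because $-1$ is an automorphism of $\mathrm{Tate}(q)$. So it is the composite $\mathrm{Spec}\,\mathbf Q(\zeta_\ell)((Q))\to\mathrm{Spec}\,\mathbf Q((q))\to Y_1(N)$ with the Tate point of Section 2.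

**Step 4: read off the coefficient.** The $R$-derivation $Q\frac{d}{dQ}$ of $R'((Q))$, composed with $\kappa$, allows us to contract $\kappa^*v^*\omega_A$ to an element of $R'((Q))$. We compute it in $\mathbf Q(\zeta_\ell)((Q))$. There it comes from $\pi^*\omega_A=c(\pi)f\,dq/q$ at the Tate point. On $\mathbf Q((q))$ we have $Q\frac d{dQ}=\ell\,q\frac d{dq}$, because $Q\frac{d}{dQ}Q^\ell=\ell Q^\ell$. So the element is $\ell\,c(\pi)f(q)$. Its coefficient at $q=Q^\ell$ is $\ell\,c(\pi)$, which therefore lies in $R'\cap\mathbf Q=\mathbf Z_{(p)}$ ($R'$ is integral over the integrally closed ring $\mathbf Z_{(p)}$). As $\ell$ is a unit there, $c(\pi)\in\mathbf Z_{(p)}$. Since $p$ was arbitrary, $c(\pi)\in\mathbf Z$. $\square$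

## 8. Proof of Theorem B: equality of the lattices and all parametrizations

**Step 1: the sandwich.** Theorem A for $A_{\min}$, the definition of $A_{\min}$, Lemma 5.1 and Proposition 7.1 (so $c\in\mathbf Z\setminus\{0\}$) give
$$\Lambda\subseteq\mathcal L(A_{\min})\subseteq\mathcal L(A_1)=c\Lambda\subseteq\Lambda .$$
All are equal, so $\mathcal L(A_1)=\Lambda=\mathcal L(A_{\min})$ and $c=\pm1$.

**Step 2: an isomorphism over $\mathbf Q$.** Lemma 1.1 applied to $\mathcal L(A_{\min})=\mathcal L(A_1)$ gives a $\mathbf Q$-isogeny $A_{\min}\to A_1$ of degree $1$. Thus $A_1\cong A_{\min}$ over $\mathbf Q$.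

**Step 3: a parametrization with $c=1$ for every $A$.** Let $A\in\mathcal A$. By Theorem A, $\tau\mapsto z_0(\tau)\bmod\mathcal L(A)$ is $\Gamma_1(N)$-invariant. By (2) each $z_0\circ g$ is holomorphic in $e^{2\pi i\tau/N}$ on the whole disc, so the map extends holomorphically over the cusps. We get a holomorphic, hence algebraic, map $\rho_A:X_1(N)\to A$ with $\rho_A(\infty)=0$ and $\rho_A^*\omega_A=f\,dq/q$. For $\sigma\in\mathrm{Aut}(\mathbf C)$, both $\omega_A$ and $f\,dq/q$ are rational and so is $\infty$. Hence $\rho_A^\sigma-\rho_A$ pulls $\omega_A$ back to $0$, so it is constant, and it sends $\infty$ to $0$, so it is $0$. Thus $\rho_A$ is defined over $\mathbf Q$, and $c(\rho_A)=1$.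

**Step 4: the bijection.** If $\pi,\pi':X_1(N)\to A$ send $\infty$ to $0$ and $c(\pi)=c(\pi')$, then $\pi-\pi'$ pulls $\omega_A$ back to $0$ and is $0$ by the same argument. So $\pi\mapsto c(\pi)$ is injective. Its values are in $\mathbf Z$ by Proposition 7.1, and $m\in\mathbf Z$ is the value at $[m]\circ\rho_A$. $\square$

## 9. Proof of Theorem C: the constant for $X_0(N)$

**Step 1: the lattice of $A_0$.** Put $\Lambda_0=P(\Gamma_0(N))$. The map $\Gamma_0(N)\to H_1(X_0(N),\mathbf Z)$, sending $\gamma$ to the class of the image of a path from $\tau$ to $\gamma\tau$, is onto: remove the cusps and the images of elliptic points from $X_0(N)$. The fundamental group of the remaining open curve maps onto $\pi_1(X_0(N))$, and its loops lift to paths in $\mathfrak H$ of the stated kind. The other steps of Lemma 5.1 carry over, with $J_0(N)$ in place of $J_1(N)$, and give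
$$\mathcal L(A_0)=c_0\Lambda_0 .$$

**Step 2: $c_0$ is a nonzero integer.** Compose $\pi_0$ with the natural map $X_1(N)\to X_0(N)$, $(E,\alpha)\mapsto(E,\alpha(\mu_N))$, which is defined over $\mathbf Q$. The composite is a modular parametrization with constant $c_0$, so Proposition 7.1 applies. In particular $\mathcal L(A_0)\subseteq\Lambda_0$.

**Step 3: $\Lambda_0/\mathcal L(A_0)$ consists of rational points.** Let $\rho=\rho_{A_0}$ be the $\mathbf Q$-morphism from Step 3 of Section 8. For $\gamma\in\Gamma_0(N)$ the induced automorphism of $X_1(N)$ is a diamond operator $(E,\alpha)\mapsto(E,d\alpha)$, which is defined over $\mathbf Q$. So $\rho\circ\gamma-\rho$ is a $\mathbf Q$-morphism. It equals $z_0(\gamma\tau)-z_0(\tau)=P(\gamma)$ modulo $\mathcal L(A_0)$, a constant. Therefore this point lies in $A_0(\mathbf Q)$, and by Step 1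
$$A_0[c_0]=c_0^{-1}\mathcal L(A_0)/\mathcal L(A_0)=\Lambda_0/\mathcal L(A_0)\subset A_0(\mathbf Q). \tag{8}$$

**Step 4: conclude.** By (8) and the Weil pairing, $\mu_{|c_0|}\subset\mathbf Q^\times$, so $|c_0|\le2$. Suppose $|c_0|=2$. Then $A_0[2]\subset A_0(\mathbf Q)$ by (8). Moreover $P$ induces a surjection $\Gamma_0(N)\to\Lambda_0/\mathcal L(A_0)\cong(\mathbf Z/2)^2$. It kills $-1$, since $P(-1)=0$, and it kills $\Gamma_1(N)$, since $P(\Gamma_1(N))=\Lambda\subseteq\mathcal L(A_0)$ by Theorem A. So $(\mathbf Z/2)^2$ is a quotient of $\Gamma_0(N)/\{\pm1\}\Gamma_1(N)=(\mathbf Z/N)^\times/\{\pm1\}$. $\square$
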